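
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Strong and strong logarithmic limit points of $f(n+1)\overline{f(n)}$\\ for unimodular completely multiplicative $f$}


\begin{abstract}
For a completely multiplicative function $f$ with $|f|=1$ put $\delta_f(n)=f(n+1)\overline{f(n)}$. A number $w$ is a strong (logarithmic) limit point of $\delta_f$ if $\delta_f$ tends to $w$ along a set of positive lower natural (logarithmic) density. We prove that the two notions coincide, so that the functions having a strong limit point are exactly those having a strong logarithmic limit point. We describe these functions by their values at primes, identify all their strong limit points, and show that lower densities cannot be replaced by upper ones in this description.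
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $\mathcal M_1^*$ be the set of completely multiplicative functions $f:\mathbb N\to\mathbb C$ with $|f(n)|=1$ for all $n\ge1$. For $f\in\mathcal M_1^*$ put
\[
\delta_f(n)=f(n+1)\overline{f(n)}\qquad(n\ge1).
\]
Since $f(n+1)=\delta_f(n)f(n)$, the sequence $\delta_f$ records the steps that $f$ makes on the unit circle, and so how a multiplicative object reacts to adding $1$. A value, or a limit, that occurs on a substantial set of $n$ should reflect some rigidity of $f$. Two ways of measuring ``substantial'' suggest themselves.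

A number $w\in\mathbb C$ is a \emph{strong limit point} of $\delta_f$ if there are $n_1<n_2<\cdots$ with $\delta_f(n_j)\to w$ and $\liminf_{x\to\infty}\frac1x\#\{j:n_j<x\}>0$. It is a \emph{strong logarithmic limit point} if there are $n_1<n_2<\cdots$ with $\delta_f(n_j)\to w$ and $\liminf_{x\to\infty}\frac1{\log x}\sum_{n_j<x}\frac1{n_j}>0$. Let $\mathcal H$ and $\mathcal H_{\log}$ be the sets of $f\in\mathcal M_1^*$ for which $\delta_f$ has at least one strong limit point, respectively at least one strong logarithmic limit point. Conjecture~2 of \cite{UP} asserts that $\mathcal H_{\log}=\mathcal H$.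

One inclusion is formal: positive lower natural density implies positive lower logarithmic density, so $\mathcal H\subset\mathcal H_{\log}$. The converse is not formal, because a set of logarithmic density $1$ can have lower natural density $0$. Take the complement of $\bigcup_{k\ge2}[N_k,kN_k)$ with $N_k=2^{2^k}$. Up to $kN_k$ the removed intervals have total logarithmic mass $O(k\log k)=o(\log N_k)$, but only the fraction $1/k$ of $[1,kN_k)$, at most, survives. So the equality of $\mathcal H$ and $\mathcal H_{\log}$ must come from the structure of $f$.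

\subsection{Results}
Here and below $p$ denotes a prime.

\begin{theorem}\label{thm:main}
Let $f\in\mathcal M_1^*$.
\begin{enumerate}
\item[(i)] The following are equivalent: {\rm(a)} $f\in\mathcal H$; {\rm(b)} $f\in\mathcal H_{\log}$; {\rm(c)} there are $t\in\mathbb R$ and an integer $R\ge1$ with
\[
\sum_{p:\ f(p)^R\ne p^{iRt}}\frac1p<\infty .
\]
\item[(ii)] A number $w$ is a strong limit point of $\delta_f$ if and only if it is a strong logarithmic limit point of $\delta_f$.
\item[(iii)] Suppose {\rm(c)} holds with $t,R$, and put $F(n)=f(n)n^{-it}$. Then for every $w$ the set $\{n:\delta_F(n)=w\}$ has a logarithmic density $\nu(w)$, and $\sum_w\nu(w)=1$. The strong (equivalently, strong logarithmic) limit points of $\delta_f$ are exactly the $w$ with $\nu(w)>0$, and for these the set $\{n:\delta_F(n)=w\}$ has positive lower natural density.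
\end{enumerate}
In particular $\mathcal H=\mathcal H_{\log}$, so Conjecture~2 of \textup{\cite{UP}} is true.
\end{theorem}

\begin{theorem}\label{thm:limsup}
There are $f\in\mathcal M_1^*$ with $f\notin\mathcal H=\mathcal H_{\log}$ and a set $B\subset\mathbb N$ of upper natural density $1$ and upper logarithmic density $1$ along which $\delta_f\to1$.
\end{theorem}

Thus ``$\liminf$'' in the definitions cannot be weakened to ``$\limsup$'' in the classification (c). Call a set of primes \emph{sparse} if the sum of the reciprocals of its elements converges. Condition (c) says that, up to a twist $n^{it}$, the function $f$ takes values in the $R$-th roots of unity at all primes outside a sparse set.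

\begin{example}\label{ex}
(1) If $f(n)=n^{it}$, then $\delta_f(n)=(1+1/n)^{it}\to1$, and $1$ is the only limit point.

(2) Let $\chi$ be the nonprincipal character mod $3$, and let $f(3)=1$, $f(p)=\chi(p)$ for $p\ne3$. If $n\equiv1$ mod $3$, then $\delta_f(n)=-1$. If $n\equiv0$, write $n=3^kn'$ with $3\nmid n'$; then $\delta_f(n)=\chi(n')$. If $n\equiv2$, write $n+1=3^kn''$ with $3\nmid n''$; then $\delta_f(n)=-\chi(n'')$. In each of the last two cases the values $\pm1$ occur with density $\sum_{k\ge1}3^{-k-1}=\frac16$ each. So $\nu(1)=\frac13$ and $\nu(-1)=\frac23$. The value of $\delta_f$ depends on residue classes, and $\nu$ need not be uniform.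

(3) Let $f(p)=e^{i/p}$. The values $f(p)$ tend to $1$, and $\sum_p\frac{1-\mathrm{Re}\,f(p)}p<\infty$, yet $f\notin\mathcal H$. Indeed, suppose (c) holds. Off a sparse set $1-\cos(Rt\log p)=1-\cos(R/p)\le R^2/(2p^2)$, so $\sum_p\frac{1-\cos(Rt\log p)}p<\infty$, and Lemma~\ref{lem:twist}(i) below, applied with $s=Rt$ for all large $x$, forces $t=0$. Then $e^{iR/p}=1$ for all $p$ outside a sparse set, which is impossible since $\pi$ is irrational. Closeness to roots of unity is not enough; (c) demands equality.
\end{example}

\subsection{The plan}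
The main external tool is Tao's logarithmically averaged two-point Elliott theorem (Theorem~\ref{thm:tao}). It says that the correlation of $g(n+1)$ with $\overline{g(n)}$ over $x/\omega<n\le x$, weighted by $1/n$, is small unless $g$ resembles a twisted character $\chi(n)n^{is}$. We use it twice, at opposite ends of the range of $\omega$.

\emph{From \textup{(b)} to \textup{(c)}} (Section~\ref{sec:rigid}), with $\omega=x$. A strong logarithmic limit point forces some power $f^k$ to have a large correlation at every scale, so $f^k$ resembles a twisted character at every scale. We show that the twist stabilizes, and then, after removing the twist and passing to a suitable power $R$, that the resemblance is equality at most primes. The reason for the last point is that otherwise $\delta_{F^R}$, with $F(n)=f(n)n^{-it}$, would not concentrate near any point; this is what happens in Example~\ref{ex}(3).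

\emph{From \textup{(c)} to \textup{(a)}} (Section~\ref{sec:values}), with $\omega$ a \emph{fixed constant}. On a window $x/\omega<n\le x$ the weight $1/n$ varies only by the factor $\omega$, so a subset with a positive proportion of the logarithmic mass contains a positive proportion of the integers up to $x$. This is how a theorem about logarithmic averages gives positive lower \emph{natural} density. Section~\ref{sec:liouville} carries this out for the Liouville function.

\section{Preliminaries}

\subsection{Densities}
For $B\subset\mathbb N$ let $B(u)=\#(B\cap[1,u])$, and let $d_*,d^*$ and $\ell_*,\ell^*$ be the lower and upper natural, respectively logarithmic, densities; these are the lower and upper limits of $B(x)/x$ and of $\frac1{\log x}\sum_{n\le x,\,n\in B}\frac1n$. Partial summation gives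
\begin{equation}\label{eq:ps}
\sum_{n\le x,\ n\in B}\frac1n=\frac{B(x)}x+\int_1^x\frac{B(u)}{u^2}\,du\qquad(x\ge1),
\end{equation}
and hence $d_*(B)\le\ell_*(B)\le\ell^*(B)\le d^*(B)$. On a window with $X\ge\omega\ge1$ we have
\begin{equation}\label{eq:win}
\sum_{X/\omega<m\le X}\frac1m\ge\log\frac{X}{X/\omega+1}\ge\log\omega-\log2,\qquad \frac1m<\frac\omega X\ \text{ for each such }m.
\end{equation}
If $B(u)\le\kappa u$ for all $u\ge Y_0\ge1$ and $X/\omega\ge Y_0$, then subtracting \eqref{eq:ps} at $X/\omega$ from \eqref{eq:ps} at $X$ gives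
\begin{equation}\label{eq:badwin}
\sum_{X/\omega<m\le X,\ m\in B}\frac1m\le\kappa(1+\log\omega).
\end{equation}

Put $A_f(w,\varepsilon)=\{n:|\delta_f(n)-w|<\varepsilon\}$.

\begin{lemma}\label{lem:reform}
The number $w$ is a strong limit point of $\delta_f$ if and only if $\inf_{\varepsilon>0}d_*(A_f(w,\varepsilon))>0$, and a strong logarithmic limit point if and only if $\inf_{\varepsilon>0}\ell_*(A_f(w,\varepsilon))>0$.
\end{lemma}
\begin{proof}
If $\delta_f(n_j)\to w$, all but finitely many $n_j$ lie in $A_f(w,\varepsilon)$, so the lower density of $(n_j)$ is a lower bound for that of $A_f(w,\varepsilon)$, for every $\varepsilon$. Conversely, let $c>0$ be the infimum and $A_k=A_f(w,1/k)$, so that $A_1\supset A_2\supset\cdots$. Choose $1=x_1<x_2<\cdots$ with $x_k\to\infty$ such that for $x\ge x_k$ the number of elements (resp.\ the sum of the reciprocals) of $A_k\cap[1,x)$ is at least $(c-\frac1k)x$ (resp.\ $(c-\frac1k)\log x$); for $k=1$ the choice $x_1=1$ is allowed because $c\le1$. Let $B=\bigcup_kA_k\cap[x_k,x_{k+1})$. Then $\delta_f\to w$ along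 $B$. For $x\in[x_k,x_{k+1})$ the sets $A_1,\dots,A_k$ all contain $A_k$, so $B\cap[1,x)\supset A_k\cap[1,x)$, and $B$ has lower natural (resp.\ logarithmic) density at least $c$.
\end{proof}

In particular every strong limit point is a strong logarithmic limit point. Since $\delta_f(n)$ and $\delta_F(n)$ for $F(n)=f(n)n^{-it}$ differ by the factor $(1+1/n)^{-it}\to1$, we also have:

\begin{lemma}\label{lem:shift}
The functions $f(n)$ and $f(n)n^{-it}$ have the same strong limit points and the same strong logarithmic limit points.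
\end{lemma}

\subsection{Distance and twists}
For functions $g,h$ unimodular at primes let
\[
\rho(g,h;x)^2=\sum_{p\le x}\frac{1-\mathrm{Re}\,g(p)\overline{h(p)}}p .
\]
For $|z|=1$ we have $1-\mathrm{Re}\,z=\frac12|1-z|^2$. Hence $\rho$ is an $\ell^2$-distance and obeys the triangle inequality, and, since $|1-z^m|\le m|1-z|$,
\begin{equation}\label{eq:power}
1-\mathrm{Re}\,z^m\le m^2(1-\mathrm{Re}\,z)\qquad(|z|=1,\ m\ge1).
\end{equation}

The next lemma says that $n^{is}$ resembles $1$ up to $x$ only if $|s|\ll1/\log x$. It has to hold for $|s|$ as large as a power of $x$, because Tao's theorem allows such twists.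

\begin{lemma}\label{lem:twist}
{\rm(i)} For every $M$ there are $C,x_M$ such that if $x\ge x_M$, $|s|\le x^3$ and $\sum_{p\le x}\frac{1-\cos(s\log p)}p\le M$, then $|s|\le C/\log x$.

{\rm(ii)} There is an absolute constant $C_0$ with $\sum_{p\le x}\frac{1-\cos(s\log p)}p\le C_0(s\log x)^2$ for all $x\ge2$ and real $s$.
\end{lemma}
\begin{proof}
(ii) Use $1-\cos u\le u^2/2$ and $\sum_{p\le x}\frac{\log^2p}p\le\log x\sum_{p\le x}\frac{\log p}p\ll\log^2x$.

(i) We may assume $x\ge3$. First, $\sum_{p\le x}\frac{1-p^{-1/\log x}}p\le\frac1{\log x}\sum_{p\le x}\frac{\log p}p=O(1)$. Next, by Chebyshev's bound $\pi(u)\ll u/\log u$ and partial summation,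
\[
\sum_{p>x}p^{-1-1/\log x}\ll\int_x^\infty\frac{u^{-1-1/\log x}}{\log u}\,du\le\frac1{\log x}\cdot\log x\cdot e^{-1}=O(1).
\]
Replacing $1/p$ by $p^{-1-1/\log x}$ and extending the sum to all primes therefore costs $O(1)$. Prime powers also contribute $O(1)$ to $\log\zeta$, so $\sum_{p\le x}\frac{\cos(s\log p)}p=\log|\zeta(1+\frac1{\log x}+is)|+O(1)$. With Mertens' theorem,
\begin{equation}\label{eq:zeta}
\sum_{p\le x}\frac{1-\cos(s\log p)}p=\log\log x-\log\Big|\zeta\Big(1+\frac1{\log x}+is\Big)\Big|+O(1).
\end{equation}

If $|s|\le1$, note that $(z-1)\zeta(z)$ is continuous and nonzero on the compact set $1\le\mathrm{Re}\,z\le3$, $|\mathrm{Im}\,z|\le1$, so $|\zeta(z)|\asymp|z-1|^{-1}$ there. Then \eqref{eq:zeta} equals $\log(1+|s|\log x)+O(1)$, and if it is at most $M$, then $|s|\log x\ll_M1$.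

Let $1\le|s|\le x^3$. We show that \eqref{eq:zeta} exceeds $M$ for large $x$. By the bound of Vinogradov--Korobov--Richert (see Ford \cite[Thm 1]{Ford}), $|\zeta(1+iu)|\ll(\log|u|)^{2/3}$ for $|u|\ge3$. The function $\zeta(z)\frac{z-1}{z+1}(\log(z+10))^{-2/3}$ is holomorphic in a neighborhood of the strip $1\le\mathrm{Re}\,z\le2$, bounded on both boundary lines, and of at most polynomial growth in the strip. By the Phragm\'en--Lindel\"of principle it is bounded in the strip. Hence $|\zeta(\sigma+is)|\ll(\log(|s|+3))^{2/3}$ for $1\le\sigma\le2$, $|s|\ge1$, and \eqref{eq:zeta} is at least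
\[
\log\log x-\tfrac23\log\log(x^3+3)-O(1)=\tfrac13\log\log x-O(1)>M
\]
for large $x$.
\end{proof}

\subsection{Tao's theorem and its hypothesis}

\begin{theorem}[Tao {\cite[Thm 1.3]{Tao}}]\label{thm:tao}
Let $a_1,a_2\in\mathbb N$, $b_1,b_2\in\mathbb Z$ with $a_1b_2\ne a_2b_1$, let $\varepsilon>0$, and let $A$ be sufficiently large depending on $\varepsilon,a_1,a_2,b_1,b_2$. Let $x\ge\omega\ge A$ and let $g_1,g_2$ be multiplicative with $|g_i|\le1$, such that
\begin{equation}\label{eq:np}
\sum_{p\le x}\frac{1-\mathrm{Re}\,g_1(p)\overline{\chi(p)}p^{-is}}p\ge A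
\end{equation}
for all Dirichlet characters $\chi$ of period at most $A$ and all real $|s|\le Ax$. Then
\[
\Big|\sum_{x/\omega<n\le x}\frac{g_1(a_1n+b_1)g_2(a_2n+b_2)}n\Big|\le\varepsilon\log\omega .
\]
\end{theorem}

For functions that are essentially root-of-unity valued at primes, hypothesis \eqref{eq:np} reduces to a statement without twists. The point is that a high power removes both the function and the character, and leaves only the twist, which Lemma~\ref{lem:twist} controls.

\begin{lemma}\label{lem:np}
Let $G$ be unimodular at primes, and let $R\ge1$ be an integer for which $E_0=\{p:G(p)^R\ne1\}$ is sparse. Suppose that $\{p:G(p)\ne\psi(p)\}$ is not sparse for any Dirichlet character $\psi$. Then for every $A$ there is $x_A$ such that \eqref{eq:np} holds with $g_1=G$ for all $x\ge x_A$, all $\chi$ of period at most $A$ and all $|s|\le Ax$.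
\end{lemma}
\begin{proof}
Suppose this fails for some $A$. Since there are finitely many characters of period at most $A$, there are a fixed $\psi$ mod $r$, $x_j\to\infty$ and $|s_j|\le Ax_j$ with $\sum_{p\le x_j}\frac1p(1-\mathrm{Re}\,G(p)\overline{\psi(p)}p^{-is_j})<A$. Put $m=R\varphi(r)$. Here $R\ge2$, because for $R=1$ the set $\{p:G(p)\ne1\}$ would be sparse, contrary to the assumption for the character mod $1$. So $m\ge2$. For $p\nmid r$, $p\notin E_0$ we have $(G(p)\overline{\psi(p)}p^{-is_j})^m=p^{-ims_j}$, so by \eqref{eq:power}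
\[
\sum_{p\le x_j}\frac{1-\cos(ms_j\log p)}p\le m^2A+\sum_{p\in E_0\text{ or }p\mid r}\frac2p=O(1).
\]
As $|ms_j|\le x_j^3$ for large $j$, Lemma~\ref{lem:twist}(i) gives $|s_j|\ll1/\log x_j$, and then Lemma~\ref{lem:twist}(ii) gives $\sum_{p\le x_j}\frac{1-\cos(s_j\log p)}p=O(1)$. For $|a|=|b|=1$ we have $|1-a|\le|1-ab|+|1-b|$, hence $|1-a|^2\le2|1-ab|^2+2|1-b|^2$. With $a=G(p)\overline{\psi(p)}$ and $b=p^{-is_j}$,
\[
\sum_{p\le x_j,\ p\nmid r}\frac{1-\mathrm{Re}\,G(p)\overline{\psi(p)}}p=O(1).
\]
Letting $j\to\infty$, the series over all $p\nmid r$ converges. For $p\notin E_0$, $p\nmid r$, the number $G(p)\overline{\psi(p)}$ is an $m$-th root of unity, so each term with $G(p)\ne\psi(p)$ is at least $(1-\cos\frac{2\pi}m)/p$, where $1-\cos\frac{2\pi}m>0$. So $\{p:G(p)\ne\psi(p)\}$ is sparse, contrary to the assumption.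
\end{proof}

\section{The smallest case: the Liouville function}\label{sec:liouville}

Let $\lambda(p)=-1$ for all $p$. Then $\delta_\lambda(n)=\lambda(n)\lambda(n+1)=\pm1$, and (c) holds with $t=0$, $R=2$. We show that both values occur with positive lower natural density; the argument is the model for Section~\ref{sec:values}.

The hypothesis of Lemma~\ref{lem:np} holds for $G=\lambda$, $R=2$: for every $\psi$ mod $r$, all primes $p\equiv1$ mod $r$ have $\psi(p)=1\ne\lambda(p)$, and the sum of the reciprocals of these primes diverges by Dirichlet's theorem. So Theorem~\ref{thm:tao} with $g_1=g_2=\lambda$, $a_1=a_2=1$, $b_1=1$, $b_2=0$, $\varepsilon=\frac14$ provides $A$ such that, with the fixed value $\omega=\max(A,e^3)$,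
\[
\Big|\sum_{X/\omega<m\le X}\frac{\lambda(m)\lambda(m+1)}m\Big|\le\frac14\log\omega\qquad\text{for all large }X .
\]
Let $w=\pm1$. The indicator of $\delta_\lambda(m)=w$ is $\frac12(1+w\lambda(m)\lambda(m+1))$, so by \eqref{eq:win}
\[
\sum_{\substack{X/\omega<m\le X\\ \delta_\lambda(m)=w}}\frac1m\ \ge\ \frac12\Big(\log\omega-\log2-\frac14\log\omega\Big)\ \ge\ \frac14\log\omega .
\]
Each term is less than $\omega/X$, so at least $\frac{\log\omega}{4\omega}X$ integers $m\le X$ have $\delta_\lambda(m)=w$. This holds for every large $X$, and $\omega$ is fixed: both $1$ and $-1$ are strong limit points.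

In general, three things change. Some powers of $f$ may agree with characters, and then Tao's theorem does not apply to them; Example~\ref{ex}(2) is the extreme case. Small primes contribute arbitrary phases. And a sparse set of primes may carry values that are not roots of unity. Section~\ref{sec:values} deals with these three points by passing to residue classes and sieving. Before that, we show that nothing outside condition (c) can occur.

\section{A strong logarithmic limit point forces condition (c)}\label{sec:rigid}

Throughout this section $w$ is a strong logarithmic limit point of $\delta_f$; note that $|w|=1$. Let $c=\inf_{\varepsilon>0}\ell_*(A_f(w,\varepsilon))$, which is positive by Lemma~\ref{lem:reform}.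

\subsection{Resemblance at every scale}
If $\delta_f$ is close to $w$ too often, then some moment of $\delta_f\overline w$ must be large. The Fej\'er kernel makes this quantitative.

\begin{proposition}\label{prop:pret}
There are an integer $R\ge1$ and constants $M,B$ such that for every large $x$ there is a real $\tau_x$ with $|\tau_x|\le Bx$ and $\rho(f^R,n^{i\tau_x};x)^2\le M$.
\end{proposition}
\begin{proof}
Fix an integer $K\ge8/c$ and let
\[
\Phi_K(z)=\sum_{|k|<K}\Big(1-\frac{|k|}K\Big)z^k=\frac1K\Big|\sum_{0\le j<K}z^j\Big|^2\ge0\qquad(|z|=1),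
\]
so $\Phi_K(1)=K$. Choose $\varepsilon>0$ with $\Phi_K(z)\ge K/2$ for $|z|=1$, $|z-1|<\varepsilon$. For large $x$ we have $\sum_{1<n\le x,\ n\in A_f(w,\varepsilon)}\frac1n\ge\frac c2\log x$. With $S_k(x)=\sum_{1<n\le x}\delta_f(n)^k/n$,
\[
2\log x\le\frac{cK}4\log x\le\sum_{1<n\le x}\frac{\Phi_K(\delta_f(n)\overline w)}n\le\log x+2\sum_{k=1}^{K-1}|S_k(x)| .
\]
Hence $\max_{1\le k<K}|S_k(x)|\ge\frac{\log x}{2K}$ for every large $x$.

Apply Theorem~\ref{thm:tao} with $g_1=f^k$, $g_2=\overline f^{\,k}$, $a_1=a_2=1$, $b_1=1$, $b_2=0$, $\omega=x$, and $\frac1{4K}$ in place of $\varepsilon$. For some $k$ its conclusion fails, so its hypothesis fails: there is a constant $A$ such that for every large $x$ there are $1\le k<K$, a character $\chi$ mod $q$ with $q\le A$, and $|t_x|\le Ax$ with $\sum_{p\le x}\frac1p(1-\mathrm{Re}\,f(p)^k\overline{\chi(p)}p^{-it_x})<A$.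

The character and the exponent $k$ depend on $x$. To remove this dependence let $R=K!\prod_{q\le A}\varphi(q)$. The exponent $R/k$ is an integer divisible by $\varphi(q)$, so $\chi(p)^{R/k}=1$ for $p\nmid q$. Put $\tau_x=t_xR/k$. By \eqref{eq:power} for $p\nmid q$, and by the trivial bound $2/p$ for $p\mid q$,
\[
\rho(f^R,n^{i\tau_x};x)^2\le R^2A+\sum_{p\le A}\frac2p=:M,\qquad|\tau_x|\le RAx=:Bx.\qedhere
\]
\end{proof}

\subsection{The twist stabilizes}
The twist $\tau_x$ still depends on $x$. Comparing the scales $x$ and $x^2$ shows that it converges along a suitable sequence of scales. It is essential here that every large $x$ is available, and this is what ``$\liminf$'' in the definition provides; Section~\ref{sec:limsup} shows how a drifting twist defeats the conclusion otherwise.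

\begin{proposition}\label{prop:twist}
With $R$ from Proposition~\ref{prop:pret} there is $t\in\mathbb R$ such that $F(n)=f(n)n^{-it}$ satisfies $\sum_p\frac{1-\mathrm{Re}\,F(p)^R}p<\infty$.
\end{proposition}
\begin{proof}
For large $x$ the triangle inequality and $\rho(\cdot,\cdot;x)\le\rho(\cdot,\cdot;x^2)$ give $\rho(n^{i\tau_x},n^{i\tau_{x^2}};x)\le2\sqrt M$, and $|\tau_x-\tau_{x^2}|\le Bx+Bx^2\le x^3$. By Lemma~\ref{lem:twist}(i) with $4M$ in place of $M$, $|\tau_x-\tau_{x^2}|\le C/\log x$. Let $x_j=x_0^{2^j}$ with $x_0$ large. Since $\log x_j=2^j\log x_0$, the $\tau_{x_j}$ converge to some $\tau$ with $|\tau_{x_j}-\tau|\le\sum_{i\ge j}C/\log x_i=2C/\log x_j$. By Lemma~\ref{lem:twist}(ii),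
\[
\rho(f^R,n^{i\tau};x_j)\le\sqrt M+\rho(n^{i\tau_{x_j}},n^{i\tau};x_j)\le\sqrt M+2C\sqrt{C_0}
\]
for all $j$. Now take $t=\tau/R$ and let $j\to\infty$.
\end{proof}

\subsection{From closeness to equality}
Put $g=F^R$ and $g(p)=e^{i\theta_p}$ with $\theta_p\in(-\pi,\pi]$. Since $1-\cos\theta\ge2\theta^2/\pi^2$ on this range, Proposition~\ref{prop:twist} gives $\sum_p\theta_p^2/p<\infty$. We need more, namely that $\{p:\theta_p\ne0\}$ is sparse.

The idea is as follows. Let $v_p(n)$ be the exponent of $p$ in $n$. Then $\delta_g(n)=\exp\big(i\sum_p\theta_p(v_p(n+1)-v_p(n))\big)$, and the differences $v_p(n+1)-v_p(n)$ behave like independent symmetric random variables that are nonzero with probability $2/p$. If $\sum_{\theta_p\ne0}1/p=\infty$, then infinitely many independent nonzero steps with random signs enter, and such sums do not concentrate on any point. The next proposition makes this precise.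

\begin{proposition}\label{prop:atoms}
Let $g\in\mathcal M_1^*$, $g(p)=e^{i\theta_p}$ with $\theta_p\in(-\pi,\pi]$, and suppose $\sum_p\theta_p^2/p<\infty$ and $\sum_{\theta_p\ne0}1/p=\infty$. Then $\inf_{\varepsilon>0}d^*(A_g(v,\varepsilon))=0$ for every $v$ with $|v|=1$.
\end{proposition}
\begin{proof}
Fix $\eta>0$. We find $\varepsilon>0$ with $d^*(A_g(v,\varepsilon))\le2\eta$.

\emph{The model.} Let $Z_p$ be independent integer-valued random variables with $\mathbf P(Z_p=0)=1-\frac2p$ and $\mathbf P(Z_p=k)=\mathbf P(Z_p=-k)=(1-\frac1p)p^{-k}$ for $k\ge1$, and put $X_p=\theta_pZ_p$. Let $\Sigma_z=\sum_{p\le z}X_p$ and $\Delta_z(n)=\sum_{p\le z}\theta_p(v_p(n+1)-v_p(n))$. As $p$ does not divide both $n$ and $n+1$, for $k\ge1$ the condition $v_p(n+1)-v_p(n)=k$ means $v_p(n+1)=k$; the condition $v_p(n+1)-v_p(n)=-k$ means $v_p(n)=k$; each has density $(1-\frac1p)p^{-k}$. By the Chinese remainder theorem each value $(k_p)_{p\le z}$ of the tuple $(v_p(n+1)-v_p(n))_{p\le z}$ is taken on a set of natural density $\prod_{p\le z}\mathbf P(Z_p=k_p)$. These densities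 sum to $1$, so any set of tuples has the expected density: bound it and its complement from below by finite subsets. Therefore, for every set $U$ of reals, $\{n:\Delta_z(n)\in U\}$ has natural density $\mathbf P(\Sigma_z\in U)$.

\emph{Atoms of $\Sigma_z$.} We recall Erd\H{o}s's Littlewood--Offord theorem \cite{Erdos}: for nonzero reals $a_1,\dots,a_N$ and independent fair signs, each value of $\sum\pm a_i$ has probability at most $\beta(N)=\binom N{\lfloor N/2\rfloor}2^{-N}$. (One may assume $a_i>0$; then the sets of indices with sign $+$ that give a fixed sum form an antichain, and Sperner's theorem applies.) The $X_p$ are symmetric, so conditionally on all $|X_p|$, $p\le z$, the signs of the nonzero $X_p$ are independent and fair. Hence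
\[
\sup_a\mathbf P(\Sigma_z=a)\le\mathbf E\,\beta(N_z),\qquad N_z=\#\{p\le z:X_p\ne0\}.
\]
Since $\sum_p\mathbf P(X_p\ne0)=\sum_{\theta_p\ne0}\frac2p=\infty$, the second Borel--Cantelli lemma gives $N_z\to\infty$ almost surely. As $\beta$ is bounded and $\beta(N)\to0$, it follows that $\sup_a\mathbf P(\Sigma_z=a)\to0$ as $z\to\infty$.

\emph{Atoms on the circle.} Several values of $\Sigma_z$ may give the same $e^{i\Sigma_z}$, so we need a bound for $\Sigma_z$ that holds with high probability, uniformly in $z$. From $\sum_{k\ge1}k^2u^k=u(1+u)(1-u)^{-3}$,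
\[
\mathrm{Var}\,X_p=2\theta_p^2\Big(1-\frac1p\Big)\sum_{k\ge1}\frac{k^2}{p^k}=\frac{2\theta_p^2}p\cdot\frac{1+1/p}{(1-1/p)^2}\le\frac{12\,\theta_p^2}p,
\]
so $\mathrm{Var}\,\Sigma_z\le V:=12\sum_p\theta_p^2/p$ for all $z$. An interval $[-L,L]$ contains at most $\frac L\pi+1$ points $a$ with $e^{ia}=u$, so by Chebyshev's inequality
\[
\mathbf P(e^{i\Sigma_z}=u)\le\Big(\frac L\pi+1\Big)\sup_a\mathbf P(\Sigma_z=a)+\frac V{L^2}\qquad(|u|=1).
\]
Choosing $L$ large and then $z$ large, all atoms of $e^{i\Sigma_z}$ have mass at most $\eta$. Fix this $z$. Then there is $\varepsilon>0$ with $\sup_{|u|=1}\mathbf P(|e^{i\Sigma_z}-u|<2\varepsilon)\le2\eta$: otherwise there are $\varepsilon_k\to0$ and $u_k$ with $\mathbf P(|e^{i\Sigma_z}-u_k|<2\varepsilon_k)>2\eta$, and a limit point of the $u_k$ would be an atom of mass at least $2\eta$. For $y\ge z$, conditioning on the $X_p$ with $z<p\le y$ merely rotates $u$, so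
\begin{equation}\label{eq:conc}
\sup_{|u|=1}\mathbf P(|e^{i\Sigma_y}-u|<2\varepsilon)\le2\eta\qquad(y\ge z).
\end{equation}
It is important that $\varepsilon$ does not depend on $y$.

\emph{Large primes.} Let $y\ge z$ be a positive integer and $T_y(n)=\sum_{p>y}\theta_p(v_p(n+1)-v_p(n))$, so that $\delta_g(n)=e^{i(\Delta_y(n)+T_y(n))}$. We show that $T_y$ is usually small. Let $x\ge1$. At most $3x\sum_{p>y}p^{-2}\le3x/y$ integers $n\le x$ have $p^2\mid n$ or $p^2\mid n+1$ for some $p>y$. For the others $T_y(n)=\Psi(n+1)-\Psi(n)$ with $\Psi(n)=\sum_{p\mid n,\,p>y}\theta_p$. The Tur\'an--Kubilius inequality states that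
\[
\sum_{n\le N}\Big|\Psi(n)-\sum_{y<p\le N}\frac{\theta_p}p\Big|^2\ll N\sum_{y<p\le N}\frac{\theta_p^2}p .
\]
Take $N=\lfloor x\rfloor+1$. The centering constant is the same for $n$ and $n+1$, so it cancels in the difference, and $\sum_{n\le x}|\Psi(n+1)-\Psi(n)|^2\le C_1x\sigma_y$ with $\sigma_y=\sum_{p>y}\theta_p^2/p$ and $C_1$ absolute. Hence
\[
\#\{n\le x:|T_y(n)|>\varepsilon\}\le x\Big(\frac3y+\frac{C_1\sigma_y}{\varepsilon^2}\Big).
\]
If $n\in A_g(v,\varepsilon)$ and $|T_y(n)|\le\varepsilon$, then $|e^{i\Delta_y(n)}-v|<2\varepsilon$. The set of $n$ satisfying the last inequality has density at most $2\eta$, by the model and \eqref{eq:conc}. Therefore $d^*(A_g(v,\varepsilon))\le2\eta+\frac3y+C_1\varepsilon^{-2}\sigma_y$. With $\varepsilon$ fixed, $y\to\infty$ gives $d^*(A_g(v,\varepsilon))\le2\eta$.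
\end{proof}

\begin{corollary}\label{cor:c}
If $\delta_f$ has a strong logarithmic limit point, then \textup{(c)} holds.
\end{corollary}
\begin{proof}
Let $t,R,F$ be as in Proposition~\ref{prop:twist} and $g=F^R$. By Lemma~\ref{lem:shift}, $w$ is a strong logarithmic limit point of $\delta_F$, and $A_F(w,\varepsilon)\subset A_g(w^R,R\varepsilon)$. So by Lemma~\ref{lem:reform} there is $c'>0$ such that $d^*(A_g(w^R,\varepsilon))\ge\ell_*(A_g(w^R,\varepsilon))\ge c'$ for all $\varepsilon>0$. By Proposition~\ref{prop:atoms}, the set of $p$ with $g(p)\ne1$, that is, with $f(p)^R\ne p^{iRt}$, must be sparse.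
\end{proof}

\section{The values of $\delta_F$ under condition (c)}\label{sec:values}

Throughout this section (c) holds with $t,R$; we put $F(n)=f(n)n^{-it}$, and $E_0=\{p:F(p)^R\ne1\}$ is sparse.

\subsection{Powers that are characters}
Tao's theorem says nothing about a power $F^k$ that agrees with a character at most primes. Let
\[
I=\{k\in\mathbb Z:\ \{p:F(p)^k\ne\chi(p)\}\text{ is sparse for some Dirichlet character }\chi\}.
\]
Multiplying and conjugating characters shows that $I$ is a subgroup of $\mathbb Z$, and $R\in I$ via the character mod $1$. So $I=D\mathbb Z$ with $D\ge1$. Fix a character $\chi$ mod $q$ for $k=D$ and put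
\[
E=\{p:F(p)^D\ne\chi(p)\},\qquad\kappa_y=\sum_{p\in E,\ p>y}\frac1p .
\]
Then $E$ is sparse, contains all $p\mid q$ (where $\chi(p)=0$), and $\kappa_y\to0$ as $y\to\infty$. For $1\le k<D$ we have $k\notin I$, and Lemma~\ref{lem:np} applies to $G=F^k$: for every $A$, hypothesis \eqref{eq:np} holds with $g_1=F^k$ for all sufficiently large $x$. For the Liouville function $D=2$; in Example~\ref{ex}(2) $D=1$.

\subsection{Residue classes}
The aim is to cut $\mathbb N$ into residue classes on each of which $\delta_F$ is, up to a set of small density, confined to a fixed coset of the group $\mu_D$ of $D$-th roots of unity. Primes $p\le y$ are handled by fixing their exponents in $n$ and $n+1$, the character by fixing residues mod $q$, and primes $p>y$ in $E$ by discarding the $n$ they affect.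

Let $y\ge q$. For tuples $\alpha=(\alpha_p)_{p\le y}$, $\beta=(\beta_p)_{p\le y}$ of nonnegative integers let $Q=q\prod_{p\le y}p^{\alpha_p+\beta_p+1}$, and consider the classes
\[
C=\{n\in\mathbb N:n\equiv b\ (\mathrm{mod}\ Q)\},\qquad1\le b\le Q,\quad v_p(b)=\alpha_p,\ v_p(b+1)=\beta_p\ \text{ for all }p\le y .
\]
We write $Q_C=Q$. Let $\mathcal B_y$ be the set of $n$ such that no $p\in E$ with $p>y$ divides $n(n+1)$.

\begin{lemma}\label{lem:classes}
\textup{(i)} For fixed $y$ the classes $C$ partition $\mathbb N$, and $\sum_C1/Q_C=1$.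

\textup{(ii)} $d^*(\mathbb N\setminus\mathcal B_y)\le2\kappa_y$, and $\#\{n\le x:n\in C\setminus\mathcal B_y\}\le\frac{2\kappa_y}{Q_C}x+o(x)$ for each $C$.

\textup{(iii)} For each $C$ there is $\lambda_C$ with $|\lambda_C|=1$ such that $\delta_F(n)\in\lambda_C\mu_D$ for all $n\in C\cap\mathcal B_y$.
\end{lemma}
\begin{proof}
(i) As $p^{\alpha_p+1}$ and $p^{\beta_p+1}$ divide $Q$, all $n\in C$ have $v_p(n)=\alpha_p$ and $v_p(n+1)=\beta_p$ for $p\le y$. So $n$ determines $\alpha,\beta$, then $Q$, then $b$; the classes are disjoint, and for the same reason every $n$ lies in one. The finitely many classes with all $\alpha_p,\beta_p\le H$ miss only $n$ for which $p^{H+1}$ divides $n$ or $n+1$ for some $p\le y$. So they cover density at least $1-2\sum_{p\le y}p^{-H-1}$, which tends to $1$ as $H\to\infty$.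

(ii) The first claim follows from $\#\{n\le x:p\mid n(n+1)\}\le\frac{2x+1}p$. For $p>y$ we have $p\nmid Q$, so within $C$ the conditions $p\mid n$ and $p\mid n+1$ each define one residue class mod $Qp$. Hence the count is at most
\[
\sum_{p\in E,\ y<p\le x+1}2\Big(\frac x{Qp}+1\Big)\le\frac{2\kappa_y}Qx+2\pi(x+1)=\frac{2\kappa_y}Qx+o(x).
\]

(iii) For $n\in C$ write $n=n'\prod_{p\le y}p^{\alpha_p}$ and $n+1=n''\prod_{p\le y}p^{\beta_p}$. Replacing $n$ by $n+Q$ changes $n'$ by $q\prod_{p\le y}p^{\beta_p+1}$ and $n''$ by $q\prod_{p\le y}p^{\alpha_p+1}$, so $n',n''$ are constant mod $q$ on $C$. They have no prime factor at most $y$, so they are coprime to $q\le y$. If $n\in\mathcal B_y$, then no prime factor of $n'$ or $n''$ lies in $E$. So $F(n')^D=\chi(n')$, $F(n'')^D=\chi(n'')$, and by complete multiplicativity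
\[
\delta_F(n)^D=\chi(n'')\overline{\chi(n')}\prod_{p\le y}F(p)^{D(\beta_p-\alpha_p)} .
\]
The right side is constant on $C$. Let $\lambda_C$ be one of its $D$-th roots.
\end{proof}

For $w\in\lambda_C\mu_D$ put
\begin{equation}\label{eq:h}
h_w(n)=\frac1D\sum_{k=0}^{D-1}w^{-k}\delta_F(n)^k .
\end{equation}
Then $|h_w|\le1$, and $h_w(n)$ is the indicator of $\delta_F(n)=w$ for $n\in C\cap\mathcal B_y$. Everywhere, the two differ by at most $2$.

\begin{lemma}\label{lem:corr}
Let $C$ be the class of $b$ mod $Q$, and let $\varepsilon>0$. There is $A$ such that for every $\omega\ge A$,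
\begin{equation}\label{eq:corr}
\Big|\sum_{X/\omega<m\le X}\frac{\delta_F(Qm+b)^k}m\Big|\le\varepsilon\log\omega\qquad(1\le k<D)
\end{equation}
for all $X\ge X_0(\omega)$. Moreover \eqref{eq:corr} holds with $\omega=X$ for all large $X$.
\end{lemma}
\begin{proof}
Apply Theorem~\ref{thm:tao} with $a_1=a_2=Q$, $b_1=b+1$, $b_2=b$, $g_1=F^k$, $g_2=\overline F^{\,k}$; here $a_1b_2-a_2b_1=-Q\ne0$. The required size of $A$ depends only on $\varepsilon,Q,b$. Once $A$ is fixed, hypothesis \eqref{eq:np} holds for all large $x=X$, as noted above.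
\end{proof}

\subsection{Logarithmic densities}

\begin{proposition}\label{prop:nu}
For every $w$ the set $\{n:\delta_F(n)=w\}$ has a logarithmic density $\nu(w)$, and $\sum_w\nu(w)=1$.
\end{proposition}
\begin{proof}
If $|w|\ne1$ the set is empty, so let $|w|=1$. Fix $y\ge q$ and a class $C$, and suppose first that $w\in\lambda_C\mu_D$. Write $n=Qm+b$ and use $\frac1{Qm+b}=\frac1{Qm}+O(m^{-2})$ for $m\ge1$. The term $k=0$ in \eqref{eq:h} contributes $\frac1{DQ}\log x+O(1)$ to $\sum_{n\le x,\,n\in C}h_w(n)/n$. The other terms contribute $o(\log x)$, by Lemma~\ref{lem:corr} with $\omega=X=(x-b)/Q$ and $\varepsilon$ arbitrary. So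
\[
\frac1{\log x}\sum_{n\le x,\ n\in C}\frac{h_w(n)}n\to\frac1{DQ} .
\]
By Lemma~\ref{lem:classes}(ii), $\ell^*(C\setminus\mathcal B_y)\le d^*(C\setminus\mathcal B_y)\le2\kappa_y/Q$. So the upper and lower logarithmic densities of $\{n\in C:\delta_F(n)=w\}$ lie within $4\kappa_y/Q$ of $\frac1{DQ}$. If $w\notin\lambda_C\mu_D$, this set is contained in $C\setminus\mathcal B_y$, and both densities lie in $[0,2\kappa_y/Q]$. In either case the upper and the lower logarithmic density of $\{n\in C:\delta_F(n)=w\}$ differ by at most $8\kappa_y/Q_C$.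

Let $\eta>0$ and choose finitely many classes of total density at least $1-\eta$. Summing over them,
\[
\ell^*(\{\delta_F=w\})-\ell_*(\{\delta_F=w\})\le8\kappa_y+\eta .
\]
Letting $\eta\to0$ and then $y\to\infty$ shows that $\nu(w)$ exists. Finite additivity gives $\sum_w\nu(w)\le1$. Conversely, for given $y$ and $\eta$ let $W$ be the finite union of the sets $\lambda_C\mu_D$ over the chosen classes. By Lemma~\ref{lem:classes}, an $n$ with $\delta_F(n)\notin W$ lies outside the chosen classes or outside $\mathcal B_y$, so $\sum_{w\in W}\nu(w)=\ell_*(\{\delta_F\in W\})\ge1-\eta-2\kappa_y$. Let $\eta\to0$ and $y\to\infty$.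
\end{proof}

\subsection{Positive lower natural density}
We now repeat the argument of Section~\ref{sec:liouville} inside one class.

\begin{proposition}\label{prop:nat}
If $\nu(w)>0$, then $d_*(\{n:\delta_F(n)=w\})>0$.
\end{proposition}
\begin{proof}
Choose $y\ge q$ with $2\kappa_y<\min(\nu(w),\frac1{16D})$. Some class $C$ has $w\in\lambda_C\mu_D$; otherwise, by Lemma~\ref{lem:classes}, $\{\delta_F=w\}\subset\mathbb N\setminus\mathcal B_y$, and $\nu(w)\le2\kappa_y$. Let $C$ be the class of $b$ mod $Q$.

By Lemma~\ref{lem:classes}(ii), the number of $m\le Y$ with $Qm+b\notin\mathcal B_y$ is at most $2\kappa_yY+o(Y)$, hence at most $\frac Y{16D}$ for $Y\ge Y_0$. By \eqref{eq:badwin}, if $X/\omega\ge Y_0$, then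
\[
\sum_{X/\omega<m\le X,\ Qm+b\notin\mathcal B_y}\frac1m\le\frac{1+\log\omega}{16D} .
\]
Take $A$ from Lemma~\ref{lem:corr} with $\varepsilon=\frac1{8D}$ and \emph{fix} $\omega=\max(A,e^5)$. (If $D=1$, no correlations occur, and $\omega=e^5$ will do.) For all $n\in C$, the indicator of $\delta_F(n)=w$ is at least $\mathrm{Re}\,h_w(n)$, minus $2$ if $n\notin\mathcal B_y$. In $h_w$, the term $k=0$ is estimated by \eqref{eq:win} and the others by \eqref{eq:corr}. So for all large $X$
\[
\sum_{\substack{X/\omega<m\le X\\ \delta_F(Qm+b)=w}}\frac1m\ \ge\ \frac{\log\omega-\log2}D-\frac{\log\omega}{8D}-\frac{1+\log\omega}{8D}\ \ge\ \frac{\log\omega}{2D},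
\]
the last step because $\frac14\log\omega\ge\frac54>\log2+\frac18$. Each term on the left is less than $\omega/X$, so at least $\frac{\log\omega}{2D\omega}X$ integers $m\le X$ satisfy $\delta_F(Qm+b)=w$. As $\omega,D,Q$ are fixed, $d_*(\{\delta_F=w\})\ge\frac{\log\omega}{2D\omega Q}>0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}

\emph{Part \textup{(i)}.} If (c) holds, then $\nu(w)>0$ for some $w$ by Proposition~\ref{prop:nu}. By Proposition~\ref{prop:nat}, every such $w$ is a strong limit point of $\delta_F$, hence of $\delta_f$ by Lemma~\ref{lem:shift}. So (c) implies (a). By Lemma~\ref{lem:reform}, (a) implies (b), and by Corollary~\ref{cor:c}, (b) implies (c).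

\emph{Part \textup{(iii)}.} Let (c) hold with $t,R$. The existence of $\nu$, $\sum_w\nu(w)=1$, and the positive lower natural density for $\nu(w)>0$ are Propositions~\ref{prop:nu} and~\ref{prop:nat}, and we have just seen that $\nu(w)>0$ makes $w$ a strong limit point of $\delta_f$. Conversely, let $w$ be a strong logarithmic limit point of $\delta_f$, and hence of $\delta_F$. For $\eta>0$ take a finite set $W'$ with $\sum_{w'\in W'}\nu(w')>1-\eta$. For small $\varepsilon$ no element of $W'$ other than possibly $w$ is within $\varepsilon$ of $w$. Then $A_F(w,\varepsilon)\subset\{\delta_F=w\}\cup\{\delta_F\notin W'\}$ and $\ell^*(A_F(w,\varepsilon))\le\nu(w)+\eta$. Since $\inf_{\varepsilon>0}\ell_*(A_F(w,\varepsilon))$ is positive and does not depend on $\eta$, letting $\eta\to0$ gives $\nu(w)>0$. Finally, strong limit points are strong logarithmic limit points, so both kinds are exactly the $w$ with $\nu(w)>0$.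

\emph{Part \textup{(ii)}.} If (c) holds, this is contained in part (iii). If (c) fails, then by part (i) there are no limit points of either kind. \qed

\section{Upper density does not suffice}\label{sec:limsup}

We prove Theorem~\ref{thm:limsup}. The idea is to let $f$ imitate $n^{is_j}$ up to a huge height $y_{j+1}$, with a twist $s_j$ that changes with $j$. Then $\delta_f$ is close to $1$ on most of $[1,y_{j+1})$ for every $j$, but no single twist serves for all scales. We use Kronecker's theorem: if $\xi_1,\dots,\xi_N$ are real and linearly independent over $\mathbb Q$, then for any unimodular $u_1,\dots,u_N$ and any $\varepsilon,S>0$ there is $s>S$ with $|e^{is\xi_k}-u_k|<\varepsilon$ for all $k$. By unique factorization it applies to the numbers $\log p$. We write $\log^+u=\max(\log u,0)$ for $u>0$.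

\emph{Construction.} Let $y_1=2$, $f(2)=1$, $s_0=0$. Given $y_j$ and $f(p)$ for $p\le y_j$, choose $s_j>s_{j-1}+1$ with
\[
|p^{is_j}-f(p)|\le\frac1{j^2y_j}\qquad\text{for all }p\le y_j .
\]
Then choose an integer $y_{j+1}$ so large that
\[
y_{j+1}\ge j^2s_j+y_j,\qquad\log y_{j+1}\ge j\bigl(1+\log^+(js_j)\bigr),\qquad\sum_{y_j<p\le y_{j+1}}\frac1p\ge2 ,
\]
and set $f(p)=p^{is_j}$ for $y_j<p\le y_{j+1}$.

\emph{The set $B$.} Let $\Omega_j(n)=\sum_{p\le y_j}v_p(n)$. For $n\le y_{j+1}$ the primes $p>y_j$ do not contribute to $u(n)=f(n)n^{-is_j}$, so $|u(n)-1|\le\Omega_j(n)/(j^2y_j)$. Let $B_j$ be the set of $n$ with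
\[
js_j\le n<y_{j+1},\qquad\Omega_j(n)\le jy_j,\qquad\Omega_j(n+1)\le jy_j .
\]
Since $\delta_f(n)=(1+\frac1n)^{is_j}u(n+1)\overline{u(n)}$, for $n\in B_j$
\[
|\delta_f(n)-1|\le\frac2j+\Big|\Big(1+\frac1n\Big)^{is_j}-1\Big|\le\frac2j+\frac{s_j}n\le\frac3j .
\]
Let $B=\bigcup_jB_j$. An element $n\ge y_J$ of $B$ can lie in $B_j$ only for $j\ge J$, so $\delta_f\to1$ along $B$.

\emph{Its densities.} We have
\[
\sum_{n\le x}\Omega_j(n)\le x\sum_{p\le y_j}\frac1{p-1}\le xy_j,\qquad
\sum_{n\le x}\frac{\Omega_j(n)}n\le\sum_{p\le y_j}\sum_{k\ge1}\frac1{p^k}\sum_{m\le x}\frac1m\le y_j(1+\log x).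
\]
Take $x=y_{j+1}$; then $n<x$ implies $n+1\le x$. By Markov's inequality, the number of $n<x$ outside $B_j$ is at most $js_j+\frac{2x}j\le\frac{3x}j$. Using $\frac1n\le\frac2{n+1}$ for the condition on $n+1$, the sum of $\frac1n$ over these $n$ is at most
\[
1+\log^+(js_j)+\frac{1+\log x}j+\frac{2(1+\log x)}j=O\Big(\frac{\log x}j\Big).
\]
Letting $j\to\infty$, $B$ has upper natural density $1$ and upper logarithmic density $1$.

\emph{$f\notin\mathcal H$.} Let $t\in\mathbb R$ and let $R\ge1$ be an integer. The $s_j$ are distinct, so $s_j\ne t$ for all but at most one $j$. For such $j$ at most one prime satisfies $p^{iR(s_j-t)}=1$: for two such primes $p\ne p'$ the quotient $\log p/\log p'$ would be a ratio of nonzero integers, contradicting unique factorization. Hence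
\[
\sum_{y_j<p\le y_{j+1},\ f(p)^R\ne p^{iRt}}\frac1p\ge2-\frac12>1
\]
for all but at most one $j$, and the series in (c) diverges. As $t,R$ were arbitrary, (c) fails, and $f\notin\mathcal H=\mathcal H_{\log}$ by Theorem~\ref{thm:main}(i). \qed

\begin{thebibliography}{9}
\bibitem{Erdos} Erd\H{o}s, Bull. AMS \textbf{51} (1945).
\bibitem{Ford} Ford, Proc. LMS \textbf{85} (2002).
\bibitem{Tao} Tao, \emph{The logarithmically averaged Chowla and Elliott conjectures for two-point correlations}, Forum Math. Pi \textbf{4} (2016).
\bibitem{UP} \emph{Unsolved Problems}, https://ac.inf.elte.hu/Vol\_049\_2019/doi/425\_49.pdf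
\end{thebibliography}

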